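
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A J-logic with restricted interpolation\\ but without the projective Beth property}


\begin{abstract}
We show that the restricted interpolation property (IPR) does not imply the projective Beth property (PBP) for extensions of Johansson's minimal logic. The counterexample is axiomatized over minimal logic by two schemes. The first gives an implicit definition that a five-point frame shows not to be explicit; the second bounds the depth of the part of a frame where $\bot$ fails, and this is what lets a model-theoretic proof of IPR go through. The counterexample can be taken with linear non-explosive part. We also identify algebraically what separates the two properties: for a variety of J-algebras with restricted amalgamation, the algebraic form of PBP is equivalent to one condition on subdirectly irreducible algebras.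
\end{abstract}

\section{The question and the answer}

Johansson's minimal logic treats absurdity as an arbitrary fixed proposition: negation is $\neg A=A\to\bot$, but nothing is assumed to follow from $\bot$. Precisely, the language has primitive connectives $\&,\lor,\to,\bot,\top$, we write $(A\leftrightarrow B)=(A\to B)\,\&\,(B\to A)$, and J has modus ponens as its only rule and the following axiom schemes together with the axiom $\top$:
\begin{align*}
&1.\ A\to(B\to A) && 2.\ (A\to(B\to C))\to((A\to B)\to(A\to C))\\
&3.\ A\&B\to A && 4.\ A\&B\to B\\
&5.\ A\to(B\to A\&B) && 6.\ A\to A\lor B\\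
&7.\ B\to A\lor B && 8.\ (A\to C)\to((B\to C)\to(A\lor B\to C))
\end{align*}
A \emph{J-logic} is a set of formulas that contains these axioms and is closed under modus ponens and substitution. For a J-logic $L$, we write $A_1,\dots,A_n\vdash_L B$ if $B$ is derivable from $L\cup\{A_1,\dots,A_n\}$ by modus ponens; similarly $X\vdash_L B$ for a set $X$ of formulas. As modus ponens is the only rule, the deduction theorem holds: $X\cup\{A\}\vdash_L B$ iff $X\vdash_L A\to B$. For a list $\mathbf s$ of variables, $F(\mathbf s)$ is the set of formulas whose variables are all in $\mathbf s$, and $A(\mathbf s)$ denotes a formula in $F(\mathbf s)$.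

\begin{definition}
Let $L$ be a J-logic.

\textbf{IPR} (restricted interpolation property). For all disjoint lists $\mathbf p,\mathbf q,\mathbf r$ of variables: if $A(\mathbf p,\mathbf q),B(\mathbf p,\mathbf r)\vdash_L C(\mathbf p)$, then there is a formula $A'(\mathbf p)$ with
\[
A(\mathbf p,\mathbf q)\vdash_L A'(\mathbf p)\qquad\text{and}\qquad A'(\mathbf p),B(\mathbf p,\mathbf r)\vdash_L C(\mathbf p).
\]

\textbf{PBP} (projective Beth property). Let $\mathbf p,\mathbf q,\mathbf q'$ be disjoint lists of variables not containing the distinct variables $x,y$, with $\mathbf q,\mathbf q'$ of the same length. If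
\[
A(\mathbf p,\mathbf q,x),A(\mathbf p,\mathbf q',y)\vdash_L x\leftrightarrow y,
\]
then $A(\mathbf p,\mathbf q,x)\vdash_L x\leftrightarrow B(\mathbf p)$ for some formula $B(\mathbf p)$. Here $A(\mathbf p,\mathbf q',y)$ arises from $A(\mathbf p,\mathbf q,x)$ by substituting $\mathbf q'$ for $\mathbf q$ and $y$ for $x$.
\end{definition}

IPR says that whatever $A$ contributes to a conclusion in the common language can be said in the common language. PBP says that if $A$, with the help of auxiliary parameters $\mathbf q$, pins $x$ down in terms of $\mathbf p$, then some formula in $\mathbf p$ alone defines $x$. In every J-logic PBP implies IPR. The two properties are known to be equivalent in four classes of logics: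
\begin{itemize}
\item superintuitionistic logics, i.e.\ J-logics containing $\bot\to p$;
\item negative logics, i.e.\ J-logics containing $\bot$;
\item positive logics, i.e.\ sets of formulas without $\bot$ that contain axioms 1--8 and $\top$ and are closed under modus ponens and substitution;
\item J-logics extending $\mathrm{Gl}$, which is J together with $p\lor\neg p$.
\end{itemize}
Whether they are equivalent in every J-logic is stated as an open problem in \cite{Gl}. The answer is no.

Let $\mathrm L$ be the set of formulas derivable by modus ponens from the axioms of J and the schemes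
\begin{itemize}
\item[(X1)] $(\bot\to\varphi\lor\psi)\to\big((\bot\to\varphi)\lor(\bot\to\psi)\lor\sigma\lor\neg\sigma\big)$,
\item[(X2)] $\tau\lor(\tau\to\sigma\lor\neg\sigma)$,
\end{itemize}
and let $\mathrm L^{lin}$ be obtained by adding
\begin{itemize}
\item[(X3)] $(\sigma\to\tau\lor\bot)\lor(\tau\to\sigma\lor\bot)$.
\end{itemize}
As these are schemes, both sets are closed under substitution, so they are J-logics.

\begin{theorem}\label{thm:A}
$\mathrm L$ has IPR and does not have PBP. Hence IPR and PBP are not equivalent in J-logics.
\end{theorem}

\begin{theorem}\label{thm:B}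
Let $\mathfrak F$ be the five-point frame of Figure~\ref{fig:F}.
\begin{itemize}
\item[\textup{(i)}] Every J-logic that contains \textup{(X1)} and is valid on $\mathfrak F$ lacks PBP.
\item[\textup{(ii)}] $\mathrm L^{lin}$ also has IPR and lacks PBP.
\end{itemize}
\end{theorem}

The scheme (X1) is invisible in the three classes above whose language contains $\bot$: it is a theorem of every superintuitionistic logic because $\bot\to\varphi$ is, of every negative logic because $\neg\sigma=\sigma\to\bot$ is, and of every extension of $\mathrm{Gl}$ because $\sigma\lor\neg\sigma$ is. It bites only where a world that is not absurd has another such world strictly above it and also absurd worlds above it.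

Section~\ref{sec:frames} sets up frames and shows the idea on $\mathfrak F$. Section~\ref{sec:pbp} refutes PBP, Sections~\ref{sec:theories} and~\ref{sec:ipr} prove IPR, and Section~\ref{sec:alg} isolates the algebraic difference between the two properties (Theorem~\ref{thm:C}).

\section{Frames, and the idea on five points}\label{sec:frames}

A \emph{frame} is a triple $(W,\le,Q)$ where $(W,\le)$ is a nonempty poset and $Q\subseteq W$ is an upset. A model on it assigns an upset to each variable. Forcing is defined by: $u\Vdash\bot$ iff $u\in Q$; $u\Vdash\top$ always; $\&$ and $\lor$ are pointwise; and $u\Vdash\varphi\to\psi$ iff every $v\ge u$ with $v\Vdash\varphi$ has $v\Vdash\psi$. By induction on formulas the set of points forcing a formula is an upset; we call it the \emph{value} of the formula. A formula is \emph{valid} on a frame if it is forced everywhere in all models on it, and a logic is valid on a frame if all its members are. The formulas forced at a given point are closed under modus ponens, the axioms of J are valid, and substituting formulas for variables amounts to passing to another model; so the formulas valid on a frame form a J-logic.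

We call the points of $Q$ \emph{explosive} and the others \emph{normal}. Since $Q$ is an upset, everything below a normal point is normal. A normal point is \emph{top} if no normal point lies strictly above it, and \emph{low} otherwise. Note that $u\Vdash\neg\varphi$ iff no normal point $v\ge u$ forces $\varphi$.

\begin{lemma}\label{lem:sound}
Suppose a frame satisfies
\begin{itemize}
\item[\textup{(C1)}] there is no chain $u<v<w$ with $w$ normal;
\item[\textup{(C2)}] for each low point $u$, the set of explosive points above $u$ is empty or has a least element.
\end{itemize}
Then $\mathrm L$ is valid on it. If moreover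
\begin{itemize}
\item[\textup{(C3)}] for each $u$, the set of normal points $v\ge u$ is a chain,
\end{itemize}
then $\mathrm L^{lin}$ is valid on it.
\end{lemma}

\begin{proof}
(X2). If it fails at $z$, then $z\nVdash\tau$ and some $v\ge z$ has $v\Vdash\tau$, $v\nVdash\sigma$, $v\nVdash\neg\sigma$. The last gives a normal $w\ge v$ with $w\Vdash\sigma$. Then $z\neq v$ because of $\tau$ and $v\ne w$ because of $\sigma$, so $z<v<w$ contradicts (C1).

(X1). If it fails, some $v$ forces $\bot\to\varphi\lor\psi$ but none of $\bot\to\varphi$, $\bot\to\psi$, $\sigma$, $\neg\sigma$. As before the last two give a normal $w>v$ forcing $\sigma$; so $v$ is low. If no explosive point lies above $v$, then $v\Vdash\bot\to\varphi$ vacuously, a contradiction. Otherwise let $q$ be the least explosive point above $v$. It forces $\varphi\lor\psi$, hence $\varphi$ or $\psi$. If $q\Vdash\varphi$, then all explosive points above $v$ force $\varphi$, so $v\Vdash\bot\to\varphi$; if $q\Vdash\psi$, then $v\Vdash\bot\to\psi$ in the same way. Both are excluded.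

(X3). If it fails at $z$, there are normal $v,w\ge z$ with $v\Vdash\sigma$, $v\nVdash\tau$, $w\Vdash\tau$, $w\nVdash\sigma$. Since values are upsets, $v$ and $w$ are incomparable, contradicting (C3).
\end{proof}

\begin{remark}\label{rem:depth}
(X2) is valid on a frame \emph{only} if (C1) holds: given $u<v<w$ with $w$ normal, let $\tau$ be true exactly at the points $\ge v$ and $\sigma$ exactly at those $\ge w$; then (X2) fails at $u$. In the same way $p\lor\neg p$ is valid exactly on the frames without a chain $u<v$ with $v$ normal. So $\mathrm{Gl}$ says that the normal part has depth at most $1$, and (X2) says that it has depth at most $2$. IPR and PBP are equivalent over $\mathrm{Gl}$; by Theorems~\ref{thm:A} and~\ref{thm:B} the equivalence already fails at depth~$2$, even with linear normal part in the sense of (C3).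
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0)--(-1,1)--(-1,2)--(1,1)--(0,0);
\draw (-1,1)--(1,2)--(1,1);
\draw[fill=white] (0,0) circle (2.5pt) node[below=3pt] {$r$};
\draw[fill=white] (-1,1) circle (2.5pt) node[left=3pt] {$w$};
\fill (1,1) circle (2.5pt) node[right=3pt] {$q_0$};
\fill (-1,2) circle (2.5pt) node[above=3pt] {$\alpha$};
\fill (1,2) circle (2.5pt) node[above=3pt] {$\beta$};
\end{tikzpicture}
\caption{The frame $\mathfrak F$, order going upward: $r$ is least, $w<\alpha,\beta$ and $q_0<\alpha,\beta$, with no other strict relations. Filled points are explosive, $Q=\{q_0,\alpha,\beta\}$; the normal points are $r<w$. The explosive points above $r$ have the least element $q_0$; those above $w$ have no least element.}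
\label{fig:F}
\end{figure}

\paragraph{The idea.} The only low point of $\mathfrak F$ is $r$, so (C2) holds with least element $q_0$; the normal points are just $r<w$, so (C1) and (C3) hold. By Lemma~\ref{lem:sound}, $\mathrm L$ and $\mathrm L^{lin}$ are valid on $\mathfrak F$. The point $w$ is top, and at top points (C2) demands nothing. This difference between low and top points can be detected with two parameters. Put
\[
\delta(a,b)=(\bot\to a\lor b)\,\&\,\neg(\bot\to a)\,\&\,\neg(\bot\to b).
\]
\emph{On a frame satisfying \textup{(C2)}, no low point forces $\delta(a,b)$.} Indeed, let $v$ be low with $v\Vdash\bot\to a\lor b$. Either there are no explosive points above $v$, or the least one forces $a$ or $b$; in all cases $v$ forces $\bot\to a$ or $\bot\to b$. If it also forced the negation of that formula, it would be explosive. At the top point $w$ of $\mathfrak F$, by contrast, $\delta(a,b)$ is forced when $a$ is true exactly at $\alpha$ and $b$ exactly at $\beta$.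

Now consider
\[
A(a,b,x)=(\bot\to x)\,\&\,\neg\neg x\,\&\,\big(x\to\delta(a,b)\lor\bot\big).
\]
If a point $z$ of a frame satisfying (C2) forces $A(a,b,x)$, then above $z$ the variable $x$ is true at all explosive points, by the first conjunct. It is true at all top points: by $\neg\neg x$, above every normal $v\ge z$ there is a normal point forcing $x$, and if $v$ is top this point is $v$. By the third conjunct it is false at all low points. So above $z$ the value of $x$ is exactly the set of points that are explosive or top, whatever $a$ and $b$ are: $x$ is implicitly defined. But if all variables in $\mathbf p$ are true everywhere on $\mathfrak F$, no formula in $\mathbf p$ can tell the low point $r$ from the top point $w$, and there is no explicit definition.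

Condition (C2) is essential here. Delete $q_0$ from $\mathfrak F$. Then $r$ forces $\delta(a,b)$, with $a,b$ as above, and $r\Vdash A(a,b,x)$ both when $x$ is true everywhere and when $x$ is true everywhere except at $r$.

Why does this not spoil IPR as well? To prove IPR one has to combine a theory in the language of $\mathbf p,\mathbf q$ with one in the language of $\mathbf p,\mathbf r$ that agrees with it on the formulas in $\mathbf p$. As the example shows, formulas in $\mathbf p$ need not tell low from top, so one of the two may be low and the other top. But then, as we shall see, the low one can be replaced by a top one without changing what it says in the language of $\mathbf p$. That replacement is Lemma~\ref{lem:level}, the heart of the proof of IPR.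

\section{PBP fails}\label{sec:pbp}

We run the definability argument inside the logic; only (X1) is needed.

\begin{lemma}\label{lem:implicit}
Let $L'$ be a J-logic containing \textup{(X1)}. Then, for all formulas $a,b,y$,
\begin{equation}\label{eq:key}
\bot\to y,\ \neg\neg y,\ \delta(a,b)\lor\bot\ \vdash_{L'}\ y .
\end{equation}
Consequently $A(a,b,x),A(a',b',y)\vdash_{L'}x\leftrightarrow y$ for distinct variables $a,b,a',b',x,y$.
\end{lemma}

\begin{proof}
Argue by cases on $\delta(a,b)\lor\bot$. From $\bot$ we get $y$ by $\bot\to y$. From $\delta(a,b)$ and (X1) with $\varphi=a$, $\psi=b$, $\sigma=y$ we get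
\[
(\bot\to a)\lor(\bot\to b)\lor y\lor\neg y .
\]
The disjunct $\bot\to a$ contradicts the conjunct $\neg(\bot\to a)$ of $\delta(a,b)$, which gives $\bot$ and hence $y$; the disjunct $\bot\to b$ contradicts $\neg(\bot\to b)$ and gives $y$ in the same way. The disjunct $y$ is what we want, and $\neg y$ together with $\neg\neg y$ gives $\bot$, hence $y$. This proves \eqref{eq:key}.

Assume $A(a,b,x)$ and $A(a',b',y)$. From $x$ we obtain $\delta(a,b)\lor\bot$, and $A(a',b',y)$ yields $\bot\to y$ and $\neg\neg y$; so \eqref{eq:key} gives $y$. By the deduction theorem $x\to y$ is derivable, and exchanging the roles of the two premises, so is $y\to x$.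
\end{proof}

\begin{proposition}\label{prop:nopbp}
Every J-logic that contains \textup{(X1)} and is valid on $\mathfrak F$ lacks PBP. In particular $\mathrm L$ and $\mathrm L^{lin}$ lack PBP.
\end{proposition}

\begin{proof}
Let $L'$ be such a logic, $\mathbf q=(a,b)$, $\mathbf q'=(a',b')$, and let $\mathbf p$ be empty, or any list of variables other than $a,b,a',b',x,y$; no variable of $\mathbf p$ occurs in $A(a,b,x)$. By Lemma~\ref{lem:implicit} the premise of PBP holds for $A(a,b,x)$. We show that there is no explicit definition.

On $\mathfrak F$ let $a$ be true exactly at $\alpha$, $b$ exactly at $\beta$, $x$ at all points except $r$, and the variables of $\mathbf p$ everywhere. We claim $r\Vdash A(a,b,x)$.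
\begin{itemize}
\item $r\Vdash\bot\to x$, since $x$ is true on $Q$.
\item $r\Vdash\neg\neg x$: as $w$ is normal and forces $x$, neither $r$ nor $w$ forces $\neg x$, so $\neg x$ is forced only at explosive points.
\item $r\Vdash x\to\delta(a,b)\lor\bot$: the points forcing $x$ are those of $Q$, which force $\bot$, and $w$. The explosive points above $w$ are $\alpha\Vdash a$ and $\beta\Vdash b$, so $w\Vdash\bot\to a\lor b$. Because of $\beta$, $w\nVdash\bot\to a$, and all other points above $w$ are explosive; so $w\Vdash\neg(\bot\to a)$. Because of $\alpha$, $w\nVdash\bot\to b$, and so $w\Vdash\neg(\bot\to b)$. Thus $w\Vdash\delta(a,b)$.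
\end{itemize}

Let $W$ be the set of points of $\mathfrak F$. In this model every formula $B(\mathbf p)$ has value $W$ or $Q$: the variables of $\mathbf p$ and $\top$ have value $W$, $\bot$ has value $Q$, the set $\{W,Q\}$ is closed under $\cap$ and $\cup$, and for the operation on values induced by implication, $Q\to Q=Q\to W=W\to W=W$ and $W\to Q=Q$. If $r\Vdash x\leftrightarrow B$, then $x$ and $B$ have the same value, since $r$ is least. But the value of $x$ is $W\setminus\{r\}$, which is neither $W$ nor $Q$. So $r$ forces all members of $L'$ and $A(a,b,x)$ but no formula $x\leftrightarrow B(\mathbf p)$. As the formulas forced at $r$ are closed under modus ponens, $A(a,b,x)\nvdash_{L'}x\leftrightarrow B(\mathbf p)$ for every $B(\mathbf p)$.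

Both $\mathrm L$ and $\mathrm L^{lin}$ contain (X1) and, as shown in Section~\ref{sec:frames}, are valid on $\mathfrak F$.
\end{proof}

\section{Prime theories}\label{sec:theories}

From now on $\Lambda$ is $\mathrm L$ or $\mathrm L^{lin}$. By the deduction theorem, $X\vdash_\Lambda D$ iff $E_1\&\dots\&E_n\to D\in\Lambda$ for some $E_1,\dots,E_n\in X\cup\{\top\}$.

A \emph{theory} in $F(\mathbf s)$ is a set $U\subseteq F(\mathbf s)$ such that $D\in U$ whenever $D\in F(\mathbf s)$ and $U\vdash_\Lambda D$. It is \emph{prime} if $D\lor E\in U$ implies $D\in U$ or $E\in U$. We count the improper theory $F(\mathbf s)$ as prime.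

\begin{lemma}[Extension lemma]\label{lem:ext}
Let $X,Y\subseteq F(\mathbf s)$ with $Y\ne\emptyset$. Suppose that for all $D,E\in Y$ there is $G\in Y$ with $D\lor E\to G\in\Lambda$, and that $X\nvdash_\Lambda D$ for all $D\in Y$. Then some prime theory $U\supseteq X$ in $F(\mathbf s)$ is disjoint from $Y$.
\end{lemma}

\begin{proof}
The theory generated by $X$ is disjoint from $Y$, and unions of nonempty chains of theories disjoint from $Y$ are again such; so by Zorn's lemma there is a theory $U\supseteq X$ maximal among those disjoint from $Y$. Suppose $D\lor E\in U$ but $D,E\notin U$. By maximality $U\cup\{D\}\vdash_\Lambda D'$ and $U\cup\{E\}\vdash_\Lambda E'$ for some $D',E'\in Y$. Then $U\vdash_\Lambda D'\lor E'$, so $U\vdash_\Lambda G$ for some $G\in Y$, a contradiction.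
\end{proof}

The hypothesis on $Y$ holds in particular if $Y=\{C\}$, or if $Y$ is closed under $\lor$.

We use for prime theories in $F(\mathbf s)$, ordered by inclusion, the same words as for points of frames. A prime theory is \emph{explosive} if it contains $\bot$, otherwise \emph{normal}; a normal one is \emph{top} if no normal prime theory in $F(\mathbf s)$ properly contains it, otherwise \emph{low}. So each prime theory has exactly one of three \emph{kinds}: explosive, top, low. The next lemma says that the prime theories satisfy (C1) and (C2), and also (C3) if $\Lambda=\mathrm L^{lin}$; it makes the least element in (C2) explicit.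

\begin{lemma}\label{lem:prime}
Consider prime theories in $F(\mathbf s)$.
\begin{itemize}
\item[\textup{(a)}] If $U\subsetneq V$ and $V$ is normal, then $U$ is low and $V$ is top.
\item[\textup{(b)}] If $U$ is low, then
\[
U^*=\{\varphi\in F(\mathbf s):(\bot\to\varphi)\in U\}
\]
is an explosive prime theory, it includes $U$, and it is included in every explosive prime theory that includes $U$.
\item[\textup{(c)}] If $\Lambda=\mathrm L^{lin}$, then any two normal prime theories that include a common prime theory are comparable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) As $\bot\notin V\supseteq U$, $U$ is normal, and hence low because of $V$. Suppose $V\subsetneq V'$ with $V'$ normal. Take $\tau\in V\setminus U$ and $\sigma\in V'\setminus V$. By (X2) and primeness of $U$, $\tau\to\sigma\lor\neg\sigma\in U\subseteq V$, so $\sigma\lor\neg\sigma\in V$. As $\sigma\notin V$, we get $\neg\sigma\in V\subseteq V'$. With $\sigma\in V'$ this gives $\bot\in V'$, a contradiction.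

(b) If $\varphi_1,\dots,\varphi_n\in U^*$ and $\varphi_1\&\dots\&\varphi_n\to D\in\Lambda$ with $D\in F(\mathbf s)$, then $\bot\to\varphi_1\&\dots\&\varphi_n\in U$, so $\bot\to D\in U$, i.e.\ $D\in U^*$; and $\top\in U^*$. So $U^*$ is a theory. It includes $U$ by axiom~1 and contains $\bot$ since $\bot\to\bot\in U$. For primeness, let $V\supsetneq U$ be a normal prime theory and $\sigma\in V\setminus U$. Then $\neg\sigma\notin U$, as otherwise $\sigma,\neg\sigma\in V$ and $\bot\in V$. If $\varphi\lor\psi\in U^*$, then by (X1)
\[
(\bot\to\varphi)\lor(\bot\to\psi)\lor\sigma\lor\neg\sigma\in U,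
\]
and by primeness of $U$ one of $\bot\to\varphi$, $\bot\to\psi$ is in $U$, so $\varphi\in U^*$ or $\psi\in U^*$. Finally, if $V'\supseteq U$ is an explosive prime theory and $\varphi\in U^*$, then $\bot\to\varphi\in V'$ and $\bot\in V'$, so $\varphi\in V'$.

(c) Let $V,V'\supseteq U$ be normal and suppose $\sigma\in V\setminus V'$, $\tau\in V'\setminus V$. By (X3) and primeness, $\sigma\to\tau\lor\bot\in U$ or $\tau\to\sigma\lor\bot\in U$. In the first case $\tau\lor\bot\in V$, so $\tau\in V$ or $\bot\in V$; in the second, $\sigma\in V'$ or $\bot\in V'$. All four are excluded.
\end{proof}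

\section{IPR holds}\label{sec:ipr}

Fix disjoint lists $\mathbf p,\mathbf q,\mathbf r$ and let $A(\mathbf p,\mathbf q),B(\mathbf p,\mathbf r)\vdash_\Lambda C(\mathbf p)$. Suppose, for a contradiction, that there is no $A'(\mathbf p)$ as required by IPR. We shall construct a frame on which $\Lambda$ is valid, and a model on it with a point forcing $A$ and $B$ but not $C$.

Let $\Pi_1$ and $\Pi_2$ be the sets of prime theories in $F(\mathbf p,\mathbf q)$ and in $F(\mathbf p,\mathbf r)$. For $V\in\Pi_i$ put $V^p=V\cap F(\mathbf p)$; this is a prime theory in $F(\mathbf p)$. Call $(V_1,V_2)\in\Pi_1\times\Pi_2$ a \emph{matching pair} if $V_1^p=V_2^p$. Since $\bot\in F(\mathbf p)$, in a matching pair $V_1$ is explosive iff $V_2$ is.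

Matching pairs are natural points for the frame: the first component decides formulas in $F(\mathbf p,\mathbf q)$, the second those in $F(\mathbf p,\mathbf r)$, and they agree on the common language.

\begin{lemma}[Starting pair]\label{lem:start}
There is a matching pair $(U_1,U_2)$ with $A\in U_1$, $B\in U_2$ and $C\notin U_1^p$.
\end{lemma}

\begin{proof}
Let $T_0=\{D\in F(\mathbf p):A\vdash_\Lambda D\}$. Then $T_0\cup\{B\}\nvdash_\Lambda C$, since otherwise a conjunction of finitely many members of $T_0$ would serve as $A'$. By the extension lemma with $Y=\{C\}$ there is $U_2\in\Pi_2$ with $T_0\cup\{B\}\subseteq U_2$ and $C\notin U_2$. Put $T=U_2^p$.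

We apply the extension lemma in $F(\mathbf p,\mathbf q)$ to $X=T\cup\{A\}$ and $Y=F(\mathbf p)\setminus T$. The set $Y$ contains $C$, and it is closed under $\lor$ because $T$ is prime. If $T\cup\{A\}\vdash_\Lambda D$ with $D\in F(\mathbf p)$, then $A\vdash_\Lambda E\to D$ for some $E\in T$ (a finite conjunction of members of $T$), so $E\to D\in T_0\subseteq T$ and hence $D\in T$. So there is $U_1\in\Pi_1$ that includes $T\cup\{A\}$ and is disjoint from $F(\mathbf p)\setminus T$, i.e.\ $U_1^p=T$.
\end{proof}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $(U_1,U_2)$ be a matching pair and $U_1\subseteq V_1\in\Pi_1$. Then there is $V_2\in\Pi_2$ with $U_2\subseteq V_2$ such that $(V_1,V_2)$ is a matching pair. The same holds with the indices $1$ and $2$ exchanged.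
\end{lemma}

\begin{proof}
If $V_1^p=F(\mathbf p)$, take $V_2=F(\mathbf p,\mathbf r)$. Otherwise $Y=F(\mathbf p)\setminus V_1^p$ is nonempty and closed under $\lor$. If $U_2\cup V_1^p\vdash_\Lambda D\in F(\mathbf p)$, then $E\to D\in U_2$ for some $E\in V_1^p$. As $E\to D\in U_2^p=U_1^p\subseteq V_1$, we get $D\in V_1^p$. So the extension lemma applies to $X=U_2\cup V_1^p$ and $Y$, and the resulting $V_2$ has $V_2^p=V_1^p$. The exchanged statement has the same proof, with $\mathbf q$ in place of $\mathbf r$.
\end{proof}

\paragraph{The difficulty.} Transfer would suffice for a truth lemma on the frame of \emph{all} matching pairs. But we have no reason to expect $\Lambda$ to be valid on that frame. The trouble comes from \emph{mixed} pairs, i.e.\ matching pairs in which one component is top and the other low. Suppose $V_1$ is top and $V_2$ low. The least explosive theory over $V_2$ exists, but Lemma~\ref{lem:prime}(b) provides none over $V_1$, so it does not give (C2) at $(V_1,V_2)$. And (C1) is endangered: if $U_1\subsetneq V_1$ in $\Pi_1$ and $V_2\subsetneq V_2'$ in $\Pi_2$ are four normal theories with the same $\mathbf p$-part, then $(U_1,V_2)<(V_1,V_2)<(V_1,V_2')$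 is a chain of normal matching pairs, with a mixed pair in the middle. So we want to discard the mixed pairs, and must show that we can do without them. This is where the depth bound (X2) pays off.

\begin{lemma}[Leveling]\label{lem:level}
Let $(V_1,V_2)$ be a matching pair with $V_1$ top and $V_2$ low. Then for every normal $V_2'\in\Pi_2$ with $V_2\subsetneq V_2'$, the theory $V_2'$ is top and $(V_1,V_2')$ is a matching pair. The same holds with the indices exchanged.
\end{lemma}

\begin{proof}
$V_2'$ is top by Lemma~\ref{lem:prime}(a). By Transfer there is $V_1'\supseteq V_1$ such that $(V_1',V_2')$ is a matching pair. As $V_2'$ is normal, so is $V_1'$, and $V_1'=V_1$ because $V_1$ is top. The exchanged statement follows in the same way.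
\end{proof}

So a mixed pair can be raised to a pair of top theories by enlarging only its low component, and this changes nothing in the language of $\mathbf p$.

\begin{definition}
Let $Z$ be the set of matching pairs $(V_1,V_2)$ in which $V_1$ and $V_2$ are of the same kind (both explosive, both top, or both low), ordered by componentwise inclusion, and let $Q_Z$ be the set of its explosive pairs. $Q_Z$ is an upset.
\end{definition}

\begin{lemma}\label{lem:Z}
\begin{itemize}
\item[\textup{(i)}] The pair in Lemma~\ref{lem:start} can be chosen in $Z$. In particular $Z\neq\emptyset$, so $(Z,\le,Q_Z)$ is a frame.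
\item[\textup{(ii)}] If $(V_1,V_2)\in Z$ and $V_1\subseteq V_1'\in\Pi_1$, then there is $V_2'\supseteq V_2$ with $(V_1',V_2')\in Z$. The same holds with the indices exchanged.
\item[\textup{(iii)}] $\Lambda$ is valid on $(Z,\le,Q_Z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $(U_1,U_2)$ be as in Lemma~\ref{lem:start}. If it is not in $Z$, it is mixed. Replace its low component by a normal prime theory properly containing it. By Leveling the new pair matches and consists of top theories, so it is in $Z$. The component that is not replaced has kept its $\mathbf p$-part, so the common $\mathbf p$-part is unchanged and still omits $C$. Since components only grow, $A$ and $B$ are still in the first and the second component.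

(ii) If $V_1'$ is explosive, use Transfer; the theory $V_2'$ obtained is explosive too.

If $V_1'$ is low, then $V_1=V_1'$, since $V_1\subsetneq V_1'$ would make $V_1'$ top by Lemma~\ref{lem:prime}(a). Take $V_2'=V_2$.

If $V_1'$ is top, Transfer gives $V_2''\supseteq V_2$ such that $(V_1',V_2'')$ matches; so $V_2''$ is normal. If $V_2''$ is top, take $V_2'=V_2''$. If it is low, take any normal $V_2'\in\Pi_2$ with $V_2'\supsetneq V_2''$; by Leveling, $(V_1',V_2')$ is a matching pair of top theories.

The exchanged statement is proved in the same way, since all lemmas used are symmetric.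

(iii) We verify the conditions of Lemma~\ref{lem:sound}. First note:
\begin{equation}\label{eq:levels}
\text{if } z<z' \text{ in } Z \text{ and } z'\notin Q_Z, \text{ then } z \text{ is a pair of low and } z' \text{ a pair of top theories.}
\end{equation}
Indeed, let $z=(V_1,V_2)$ and $z'=(V_1',V_2')$. Then $V_i\subsetneq V_i'$ for some $i$, and $V_i'$ is normal; so $V_i$ is low and $V_i'$ is top by Lemma~\ref{lem:prime}(a). In a pair belonging to $Z$ both components have the same kind.

(C1) If $u<v<w$ with $w\notin Q_Z$, then $v\notin Q_Z$, and by \eqref{eq:levels} $v$ consists of top theories (because of $u<v$) and of low theories (because of $v<w$), a contradiction.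

(C2) Let $v=(V_1,V_2)$ be a low point of $Z$. By \eqref{eq:levels} $V_1$ and $V_2$ are low, so by Lemma~\ref{lem:prime}(b) each $V_i^*$ is the least explosive prime theory including $V_i$. Moreover
\[
(V_1^*)^p=\{\varphi\in F(\mathbf p):(\bot\to\varphi)\in V_1^p\}=\{\varphi\in F(\mathbf p):(\bot\to\varphi)\in V_2^p\}=(V_2^*)^p,
\]
because $V_1^p=V_2^p$. Hence $(V_1^*,V_2^*)\in Z$, and it is the least point of $Q_Z$ above $v$.

(C3), for $\Lambda=\mathrm L^{lin}$. Let $v,w\ge z$ be points outside $Q_Z$. If one of them equals $z$, they are comparable. Otherwise both lie strictly above $z$, so by \eqref{eq:levels} both are pairs of top theories. Their first components include the first component of $z$, so they are comparable by Lemma~\ref{lem:prime}(c), hence equal since both are top. The same applies to the second components, so $v=w$.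
\end{proof}

The least explosive pair in (C2) exists because $V^*$ is given by a formula scheme, $\bot\to\varphi$, so that the $\mathbf p$-part of $V^*$ depends only on the $\mathbf p$-part of $V$.

\begin{lemma}[Truth lemma]\label{lem:truth}
On $Z$, let a variable of $\mathbf p$ or $\mathbf q$ be true at $(V_1,V_2)$ iff it belongs to $V_1$, a variable of $\mathbf r$ iff it belongs to $V_2$, and let all other variables be true everywhere. Then for all $(V_1,V_2)\in Z$
\begin{align*}
(V_1,V_2)\Vdash\varphi&\iff\varphi\in V_1\qquad\text{for }\varphi\in F(\mathbf p,\mathbf q),\\
(V_1,V_2)\Vdash\varphi&\iff\varphi\in V_2\qquad\text{for }\varphi\in F(\mathbf p,\mathbf r).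
\end{align*}
\end{lemma}

\begin{proof}
The values of variables are upsets. We prove the first claim by induction on $\varphi$. The claim holds for variables by definition, for $\bot$ by definition of $Q_Z$, for $\top$ and $\&$ because $V_1$ is a theory, and for $\lor$ because it is moreover prime. Consider $\varphi\to\psi$. If $\varphi\to\psi\in V_1$ and a point $(V_1',V_2')\geq(V_1,V_2)$ forces $\varphi$, then $\varphi\in V_1'$ by the induction hypothesis, so $\psi\in V_1'$ and the point forces $\psi$. If $\varphi\to\psi\notin V_1$, then $V_1\cup\{\varphi\}\nvdash_\Lambda\psi$ by the deduction theorem, so by the extension lemma with $Y=\{\psi\}$ there is $V_1'\in\Pi_1$ with $V_1\cup\{\varphi\}\subseteq V_1'$ and $\psi\notin V_1'$. By Lemma~\ref{lem:Z}(ii) there is $(V_1',V_2')\in Z$ above $(V_1,V_2)$. By the induction hypothesis it forces $\varphi$ and not $\psi$, so $(V_1,V_2)\nVdash\varphi\to\psi$.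

For the second claim the induction is the same with the indices exchanged; for variables of $\mathbf p$, membership in $V_1$ and in $V_2$ agree since the pair matches.
\end{proof}

\begin{proposition}\label{prop:ipr}
$\mathrm L$ and $\mathrm L^{lin}$ have IPR.
\end{proposition}

\begin{proof}
Let $\mathbf p,\mathbf q,\mathbf r,A,B,C$ be as fixed at the beginning of this section, where we assumed that there is no $A'$. Let $z_0=(U_1,U_2)\in Z$ be a pair as in Lemma~\ref{lem:start}, which exists by Lemma~\ref{lem:Z}(i). In the model of Lemma~\ref{lem:truth}, $z_0$ forces $A$ and $B$, and by Lemma~\ref{lem:Z}(iii) it forces all members of $\Lambda$. The formulas forced at $z_0$ are closed under modus ponens, so $A,B\vdash_\Lambda C$ gives $z_0\Vdash C$. But $C\in F(\mathbf p)$ and $C\notin U_1$, so $z_0\nVdash C$ by Lemma~\ref{lem:truth}, a contradiction.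
\end{proof}

Propositions~\ref{prop:nopbp} and~\ref{prop:ipr} prove Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{What separates the two properties}\label{sec:alg}

This section is not used for Theorems~\ref{thm:A} and~\ref{thm:B}. It isolates, in algebraic terms, what has to be added to IPR to obtain PBP: a condition that concerns only the largest element below $1$ of a subdirectly irreducible algebra.

A \emph{J-algebra} is a relatively pseudocomplemented lattice with greatest element $1$ and an arbitrary constant $\bot$. That is, $c\le a\to b$ iff $a\wedge c\le b$; homomorphisms and subalgebras respect $\wedge,\lor,\to,\bot,1$. We write $\neg a=a\to\bot$ and $a\leftrightarrow b=(a\to b)\wedge(b\to a)$. A filter is a nonempty upset closed under $\wedge$; we write $[a)$ for the filter of all elements $\ge a$. Congruences correspond to filters: a filter $F$ of $\mathbf B$ gives the congruence identifying $a,b$ iff $a\leftrightarrow b\in F$. In $\mathbf B/F$ the class of $a$ is $1$ iff $a\in F$, and it is below the class of $b$ iff $a\to b\in F$. A homomorphism $f$ has the filter $f^{-1}(1)$ as its kernel, and it is injective iff this filter is $\{1\}$. A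 J-algebra is \emph{subdirectly irreducible} (SI) if it has a greatest element among the elements $\neq1$; this element is denoted $\omega$.

For a variety $\mathcal V$ of J-algebras consider the following conditions.
\begin{itemize}
\item[\textbf{RAP}:] if $\mathbf A$ is a common subalgebra of $\mathbf B,\mathbf C\in\mathcal V$, there are $\mathbf D\in\mathcal V$ and homomorphisms $g:\mathbf B\to\mathbf D$, $h:\mathbf C\to\mathbf D$ that agree on $\mathbf A$ and are injective on $\mathbf A$.
\item[\textbf{SES}:] if $\mathbf A\le\mathbf B\in\mathcal V$ and $x\in\mathbf B\setminus\mathbf A$, there are $\mathbf D\in\mathcal V$ and homomorphisms $\beta,\gamma:\mathbf B\to\mathbf D$ that agree on $\mathbf A$, with $\beta(x)\ne\gamma(x)$.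
\item[\textbf{(E)}:] if $\mathbf B\in\mathcal V$ is SI, $\mathbf A_0\le\mathbf B$ and $\omega\notin\mathbf A_0$, there are $\mathbf D\in\mathcal V$ and homomorphisms $h:\mathbf B\to\mathbf D$, $g:\mathbf A_0\cup\{\omega\}\to\mathbf D$ that agree on $\mathbf A_0$, with $h(\omega)=1\ne g(\omega)$.
\end{itemize}
As usual, RAP applies also when $\mathbf A$ is embedded in $\mathbf B$ and in $\mathbf C$; one identifies it with its images. In SES one may also require $\beta,\gamma$ to be injective: replace $\mathbf D$ by $\mathbf D\times\mathbf B$ and pair both maps with $\mathrm{id}_{\mathbf B}$.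

Condition (E) presupposes that $\mathbf A_0\cup\{\omega\}$ is a subalgebra. It is: for $a\in\mathbf A_0\setminus\{1\}$ we have $a<\omega$, so
\[
a\lor\omega=\omega,\qquad a\wedge\omega=a,\qquad a\to\omega=1,\qquad \omega\to a=a;
\]
for the last, $1\wedge\omega\not\le a$, and for $y\ne1$ we have $y\wedge\omega=y$, so the greatest $y$ with $y\wedge\omega\le a$ is $a$. Operations involving $1$ and $\omega$ only yield $1$ or $\omega$. Moreover, any $g$ as in (E) is injective: if $g(c)=g(d)$ with $c\ne d$, then $c\leftrightarrow d\le\omega$ and $g(c\leftrightarrow d)=1$, so $g(\omega)=1$, a contradiction.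

Thus (E) concerns only the extreme case of SES where $x$ is the element $\omega$. There one of the two maps need only be defined on $\mathbf A_0\cup\{\omega\}$; the requirement $h(\omega)=1$ is a normalization that can be achieved by passing to a quotient of $\mathbf D$, as the first part of the next proof shows.

\begin{theorem}\label{thm:C}
A variety $\mathcal V$ of J-algebras with RAP has SES iff it satisfies \textup{(E)}.
\end{theorem}

\begin{proof}
(SES $\Rightarrow$ (E).) Let $\mathbf B,\mathbf A_0,\omega$ be as in (E), and let $\beta,\gamma:\mathbf B\to\mathbf D$ agree on $\mathbf A_0$ with $\beta(\omega)\ne\gamma(\omega)$. Exchanging the maps if necessary, $\beta(\omega)\not\le\gamma(\omega)$. Factor $\mathbf D$ by the filter $[\beta(\omega))$, which does not contain $\gamma(\omega)$. The maps into the quotient induced by $\beta$ and by the restriction of $\gamma$ to $\mathbf A_0\cup\{\omega\}$ are $h$ and $g$ as in (E).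

((E) $\Rightarrow$ SES.) Let $\mathbf A\le\mathbf B\in\mathcal V$ and $x\in\mathbf B\setminus\mathbf A$. We first pass to an SI quotient in which $x$ becomes $\omega$, taking care to make everything in $\mathbf A$ that lies above $x$ equal to $1$. Let $\Phi$ be the filter generated by $\{a\in\mathbf A:a\ge x\}$. This set is closed under $\wedge$, so $\Phi$ consists of the elements lying above one of its members. Then $x\notin\Phi$: otherwise $a\le x\le a$ for some $a\in\mathbf A$, and $x=a\in\mathbf A$. By Zorn's lemma let $G\supseteq\Phi$ be maximal among the filters omitting $x$, with quotient map $\pi:\mathbf B\to\mathbf B/G$. We have $\pi(x)\ne1$. If $\pi(y)\neq1$, then $y\notin G$, so by maximality $e\wedge y\le x$ for some $e\in G$, and $\pi(y)\le\pi(x)$. Thus $\mathbf B/G$ is SI with $\omega=\pi(x)$. Put $P=G\cap\mathbf A$; then $\mathbf A/P\cong\pi(\mathbf A)\le\mathbf B/G$.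

\emph{Case 1: $\omega\in\pi(\mathbf A)$.} Let $F$ be the filter of $\mathbf B$ generated by $P\cup\{x\}$, with quotient map $\pi_F$. We claim $F\cap\mathbf A=P$. Clearly $P\subseteq F\cap\mathbf A$. If $a\in F\cap\mathbf A$, then $x\wedge e\le a$ for some $e\in P$, so $x\le e\to a\in\mathbf A$. Hence $e\to a\in\Phi\cap\mathbf A\subseteq P$, and $a\in P$. So $\mathbf A/P$ embeds in both $\mathbf B/F$ and $\mathbf B/G$. RAP gives $\mathbf D\in\mathcal V$ and $h:\mathbf B/F\to\mathbf D$, $g:\mathbf B/G\to\mathbf D$ that agree and are injective on the copies of $\mathbf A/P$. Put $\beta=h\pi_F$ and $\gamma=g\pi$. They agree on $\mathbf A$. As $x\in F$, $\beta(x)=1$, while $\gamma(x)=g(\omega)\ne1$, since $\omega\in\pi(\mathbf A)$, $\omega\neq1$, and $g$ is injective on $\pi(\mathbf A)$.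

\emph{Case 2: $\omega\notin\pi(\mathbf A)$.} Apply (E) to $\mathbf B/G$ and $\mathbf A_0=\pi(\mathbf A)$ to get $\mathbf D$, $h:\mathbf B/G\to\mathbf D$ and $g:\pi(\mathbf A)\cup\{\omega\}\to\mathbf D$. The map $g$ is defined only on a subalgebra, but after enlarging the target, RAP extends it to $\mathbf B/G$. Indeed, $\pi(\mathbf A)\cup\{\omega\}$ is a subalgebra of $\mathbf B/G$ and is embedded in $\mathbf D$ by $g$, so there are $\mathbf D'\in\mathcal V$ and $h':\mathbf D\to\mathbf D'$, $g':\mathbf B/G\to\mathbf D'$ with $h'g=g'$ on $\pi(\mathbf A)\cup\{\omega\}$, injective there. Put $\beta=h'h\pi$ and $\gamma=g'\pi$. For $a\in\mathbf A$,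
\[
\beta(a)=h'h\pi(a)=h'g\pi(a)=g'\pi(a)=\gamma(a).
\]
Finally $\beta(x)=h'(h(\omega))=1$ and $\gamma(x)=g'(\omega)\ne1$.
\end{proof}

\begin{remark}
By Maksimova's standard algebraic equivalents for J-logics (IPR corresponds to RAP and PBP to SES of the associated variety; see \cite{Maksimova}), Theorem~\ref{thm:C} says that a J-logic with IPR has PBP iff its variety satisfies (E).
\end{remark}

\begin{example}
We translate the argument of Section~\ref{sec:pbp}. Let $\mathbf B$ be the algebra of upsets of $\mathfrak F$ with $\bot=Q$. It is SI with $\omega=W\setminus\{r\}$, since the only upset containing $r$ is $W$. \emph{In a variety that contains $\mathbf B$ and in which all instances of \textup{(X1)} take the value $1$, condition \textup{(E)} fails for $\mathbf B$ and $\mathbf A_0=\{Q,W\}$.} Put $a=\{\alpha\}$, $b=\{\beta\}$. The computation in Proposition~\ref{prop:nopbp} says $\omega\le\delta(a,b)\lor\bot$. Suppose $h$ and $g$ are as in (E), and let $d=g(\omega)$. Since $h(\omega)=1$, we have $\delta(h(a),h(b))\lor\bot=1$ in $\mathbf D$. In $\mathbf A_0\cup\{\omega\}$ we have $\bot\le\omega$ and $\neg\omega=\omega\to\bot=\bot$, so $\neg\neg\omega=1$;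 applying $g$ gives $\bot\to d=1$ and $\neg\neg d=1$. The formulas valid in $\mathbf D$ form a J-logic containing (X1), so \eqref{eq:key} yields $d=1$, contradicting $g(\omega)\neq1$.
\end{example}

In this example $\omega$ is the join of two smaller elements, $Q$ and $\{w,\alpha,\beta\}$. This is no accident.

\begin{remark}
For given $\mathbf B$ and $\mathbf A_0$, (E) holds automatically if $\omega$ is not a join of two smaller elements. First, $\mathbf B\setminus\{\omega\}$ is a subalgebra. It contains $1$, and it contains $\bot$, since $\bot\in\mathbf A_0$ and $\omega\notin\mathbf A_0$. It is closed under $\lor$ by assumption. If $c\wedge d=\omega$, then $c,d\in\{\omega,1\}$ and one of them is $\omega$. If $c\to d=\omega$ with $c,d\ne\omega$, then $c\neq1$ (as $1\to d=d$), so $c<\omega$ and $c=c\wedge\omega\le d$, whence $c\to d=1$, a contradiction. Next, $\mathbf B\setminus\{\omega\}$ is mapped isomorphically onto $\mathbf B/[\omega)$ by the quotient map. The map is onto because $\omega$ and $1$ are identified. For injectivity let $c,d\neq\omega$ with $c\leftrightarrow d\ge\omega$; then $c\wedge\omega\le d$, which gives $c\le d$ if $c<\omega$, and $d\geq\omega$,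 so $d=1$, if $c=1$; hence $c\le d$ in both cases, and $d\le c$ by symmetry. So we may take $\mathbf D=\mathbf B$, $g$ the inclusion, and $h$ the retraction $\mathbf B\to\mathbf B/[\omega)\cong\mathbf B\setminus\{\omega\}\subseteq\mathbf B$, which fixes $\mathbf A_0$ pointwise and sends $\omega$ to $1$.
\end{remark}

\begin{remark}
If $\mathcal V$ satisfies $p\lor\neg p$ and $\bot\ne1$ in $\mathbf B$, then (E) is vacuous for $\mathbf B$. Indeed $\omega\lor\neg\omega=1$ forces $\neg\omega=1$, since otherwise $\neg\omega\le\omega$ and the join is $\omega$. So $\omega\le\bot$, and as $\bot\ne1$, $\omega=\bot\in\mathbf A_0$. Thus over $\mathrm{Gl}$ only algebras with $\bot=1$, the negative ones, matter for (E).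
\end{remark}

\begin{thebibliography}{9}
\bibitem{Gl} \emph{Interpolation and Definability over the Logic Gl}, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s11225-011-9351-1.pdf} (doi:10.1007/s11225-011-9351-1).

\bibitem{Maksimova} L. Maksimova, \emph{Definability and interpolation in non-classical logics}, Studia Logica 82 (2006).
\end{thebibliography}

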